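\title{Representability by complement and composition of binary relations is undecidable}

\begin{abstract}
An algebra with one unary and one binary operation is representable if it is isomorphic to an algebra of binary relations under composition and under complement relative to a fixed transitive relation $\top$, which need not be reflexive, symmetric or square. We prove that it is undecidable whether a finite algebra is representable. To each finite multiplication table we attach a finite algebra that is representable exactly when the table embeds in a group, and representable over a finite base exactly when the table embeds in a finite group. Representability over a finite base is therefore undecidable as well, and both results persist when Boolean operations, the order or the identity are added to the signature.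
\end{abstract}

\section{Introduction}\label{sec:intro}

Binary relations on a set can be composed and complemented. We ask whether one can recognize, from the operation tables of a finite algebra, that it is an algebra of relations under these two operations. For relations $R,S$ on a set $X$ write
\[
R;S=\{(p,q) : \text{there is } m \text{ with } (p,m)\in R \text{ and } (m,q)\in S\}.
\]

\begin{definition}\label{def:rep}
A \emph{$(-,;)$-algebra} is a set $A$ with a unary operation $-$ and a binary operation $;$. A \emph{representation} of $A$ consists of a set $X$ (the \emph{base}), a transitive relation $\top\subseteq X\times X$ (the \emph{maximal relation}) and an injective map $h:A\to\wp(\top)$ such that for all $a,b\in A$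
\[
h(-a)=\top\setminus h(a),\qquad h(a;b)=h(a);h(b).
\]
The representation is \emph{square} if $\top=X\times X$. The class of $(-,;)$-algebras that have a representation, square or not, is denoted by $R(-,;)$.
\end{definition}

Transitivity keeps the composition of two subrelations of $\top$ inside $\top$; neither reflexivity nor symmetry is required. One reason to let $\top$ vary is that direct products are then representable: if $h_1,h_2$ represent $A_1,A_2$ over disjoint bases, then $(a_1,a_2)\mapsto h_1(a_1)\cup h_2(a_2)$ represents $A_1\times A_2$ with $\top=\top_1\cup\top_2$. The freedom matters already for two-element algebras.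

\begin{example}\label{ex:nonsquare}
Let $A=\{a,b\}$ with $-a=b$, $-b=a$ and all four products equal to $a$. It is represented by $X=\{1,2\}$, $\top=\{(1,2)\}$, $h(a)=\emptyset$, $h(b)=\top$. It has no square representation. In one, a loop $(p,p)\in h(b)$ would lie in $h(b;b)=h(a)$, which is disjoint from $h(b)$; so all loops lie in $h(a)$. Then every $(p,q)\in h(b)$ lies in $h(a);h(b)=h(a)$, so $h(b)=\emptyset$ and $h(a)=h(a);h(b)=\emptyset$, contrary to injectivity.
\end{example}

The \emph{representation problem} for $R(-,;)$ is to decide, given a finite $(-,;)$-algebra by its operation tables, whether it belongs to $R(-,;)$. Whether this problem is decidable is recorded as open in \cite{UCL}.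

Recall that a set of finite structures is \emph{r.e.}\ (recursively enumerable) if some algorithm halts exactly on its members, \emph{co-r.e.}\ if its complement is r.e., and that it is decidable if and only if it is both. Representability of a finite algebra is the consistency of a finite first-order theory (Section~\ref{sec:undec}), so the set of finite members of $R(-,;)$ is co-r.e. There are two obvious routes from here to decidability. If $R(-,;)$ were finitely axiomatizable, one could evaluate the axioms in the given algebra. If every finite member had a representation over a finite base, a search through finite bases would make the set r.e. Both routes are closed: it is known that $R(-,;)$ is not finitely axiomatizable and that some finite algebra in $R(-,;)$ has no representation over a finite base. It is also known, by a result of Jackson, that the problem is undecidable when square representations are required; that argument relies on squareness and does not trivially extend to arbitrary representations. These facts suggest undecidability. Against this, $\top$ may be a strict order. Then no point carries a loop and no edge can be reversed,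 so neither an identity nor an inverse is available inside $\top$, and it is not evident that anything as rigid as a group can still be forced on a representation. It can.

\begin{theorem}\label{thm:main}
The representation problem for $R(-,;)$ is undecidable. More precisely, the set of finite algebras in $R(-,;)$ is co-r.e.\ but not r.e.
\end{theorem}

The proof encodes the embedding of finite multiplication tables in groups.

\begin{definition}\label{def:table}
A \emph{table} is a tuple $P=(U,e,W,*)$ with $U,W$ finite sets, $e\in U$ and $*:U\times U\to W$ surjective, such that for all $u,u',v,v'\in U$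
\[
u*v=u*v'\Rightarrow v=v',\qquad u*v=u'*v\Rightarrow u=u',\qquad e*u=u*e .
\]
The first two conditions are \emph{left} and \emph{right cancellation}. The table \emph{embeds} in a group $G$ if there are injections $\varphi:U\to G$ and $\psi:W\to G$ with $\varphi(e)=1$ and $\varphi(u)\varphi(v)=\psi(u*v)$ for all $u,v\in U$.
\end{definition}

A finite subset $U\ni 1$ of a group gives the table $(U,1,UU,\cdot)$. A table multiplies only two factors, so associativity cannot be stated in it; the consequences of associativity are what the embedding question tests. In Section~\ref{sec:algebra} we compute from each table $P$ a finite $(-,;)$-algebra $A(P)$.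

\begin{theorem}\label{thm:equiv}
For every table $P$ the following are equivalent:
\begin{enumerate}
\item[(i)] $A(P)\in R(-,;)$, with arbitrary transitive $\top$;
\item[(ii)] $A(P)$ has a square representation over a countable base;
\item[(iii)] $P$ embeds in a group.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:finite}
For every table $P$ the following are equivalent: $A(P)$ has a representation over a finite base; $A(P)$ has a square representation over a finite base; $P$ embeds in a finite group. Consequently it is undecidable whether a finite $(-,;)$-algebra has a representation over a finite base; the set of finite algebras that have one is r.e.\ but not co-r.e.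
\end{theorem}

Since the equivalences pass from arbitrary to square representations, the undecidability is insensitive to the shape of $\top$ and to further symbols. Let $\sigma$ be a signature consisting of $-$, $;$ and any of the symbols $0,\top,\cup,\cap,\setminus,\le,1'$. A \emph{representation} of a $\sigma$-structure is a representation of its $(-,;)$-reduct in which the further symbols have their set-theoretic meaning: $0$ is sent to $\emptyset$, the constant $\top$ to the maximal relation and $1'$ to the identity relation on $X$; the operations $\cup,\cap,\setminus$ are preserved; and $a\le b$ holds if and only if $h(a)\subseteq h(b)$.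

\begin{theorem}\label{thm:sig}
Let $\sigma$ be as above and let $\mathcal T$ be a class of transitive relations.
\begin{enumerate}
\item[(a)] If $\mathcal T$ contains $X\times X$ for every countably infinite set $X$, it is undecidable whether a finite $\sigma$-structure has a representation with $\top\in\mathcal T$.
\item[(b)] If $\mathcal T$ contains $X\times X$ for every finite set $X$, it is undecidable whether a finite $\sigma$-structure has a representation with $\top\in\mathcal T$ over a finite base.
\end{enumerate}
\end{theorem}

The proofs do not use the three known facts about $R(-,;)$ mentioned above. They use the theorem of Novikov \cite{Novikov} and Boone \cite{Boone} that there is a finitely presented group with unsolvable word problem and, only for finite bases, the theorem of Slobodsko\u{\i} \cite{Slob} that the universal theory of finite groups is undecidable.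

The substance of the paper is the implication (i)$\Rightarrow$(iii) of Theorem~\ref{thm:equiv}. Section~\ref{sec:local} extracts from a handful of equations of $A(P)$ a property of four points, the quadrangle lemma, that holds in every representation, and uses it to treat a smallest non-embeddable table by hand. Section~\ref{sec:walks} turns the quadrangle lemma into a simulation of arbitrary computations with group relators. Sections~\ref{sec:undec}--\ref{sec:sig} prove Theorems~\ref{thm:main}, \ref{thm:finite} and \ref{thm:sig}.

\section{The algebra of a table}\label{sec:algebra}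

\subsection{Translations between three copies of a group}

Let $G$ be a group, $X_i=\{i\}\times G$ for $i=1,2,3$, and $X=X_1\cup X_2\cup X_3$. For $K\subseteq G$ put
\[
T_{ij}(K)=\{((i,g),(j,gk)) : g\in G,\ k\in K\},
\]
and write $T_{ij}(k)$ for $T_{ij}(\{k\})$, the graph of a bijection $X_i\to X_j$. The relations $T_{ij}(k)$, $k\in G$, partition $X_i\times X_j$, and
\begin{equation}\label{eq:T}
T_{ij}(K);T_{jl}(K')=T_{il}(KK'),\qquad T_{ij}(K);T_{j'l}(K')=\emptyset\quad(j\ne j').
\end{equation}
If $P$ embeds in $G$ via $\varphi,\psi$, then $T_{12}(\varphi(u));T_{23}(\varphi(v))=T_{13}(\psi(u*v))$: the table is visible in the compositions along $X_1\to X_2\to X_3$. The algebra $A(P)$ describes these relations abstractly, together with what they leave over of $X\times X$. The point of using three copies is that every other composition can be made trivial, so that the description depends on $P$ alone and not on $G$.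

\begin{definition}\label{def:AP}
For $i,j\in\{1,2,3\}$ take pairwise disjoint sets $B_{ij}$, the \emph{blocks}, whose elements are called \emph{atoms}:
\[
B_{12}=\{u_{12}:u\in U\}\cup\{r_{12}\},\quad B_{23}=\{u_{23}:u\in U\}\cup\{r_{23}\},\quad B_{13}=\{w_{13}:w\in W\}\cup\{r_{13}\},
\]
and $B_{ij}=\{o_{ij}\}$ for the other six pairs. Let $\mathbf 1$ be the set of all atoms, $\mathbf 0=\emptyset$ and $A(P)=\wp(\mathbf 1)$, with $-$ the complement in $\mathbf 1$ and $a;b=\bigcup_{\alpha\in a,\,\beta\in b}\alpha;\beta$. Here, for atoms $\alpha\in B_{ij}$ and $\beta\in B_{j'l}$, the set $\alpha;\beta$ is $\emptyset$ if $j\ne j'$, it is $B_{il}$ if $j=j'$ and $(i,j,l)\ne(1,2,3)$, and in the remaining case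
\begin{align*}
u_{12};v_{23}&=\{(u*v)_{13}\}, & u_{12};r_{23}&=B_{13}\setminus\{(u*v)_{13}:v\in U\},\\
r_{12};r_{23}&=B_{13}, & r_{12};v_{23}&=B_{13}\setminus\{(u*v)_{13}:u\in U\}.
\end{align*}
\end{definition}

\begin{lemma}\label{lem:grouprep}
If $P$ embeds in a group $G$ that is infinite or satisfies $|G|>2|W|$, then $A(P)$ has a square representation over the base $X=\{1,2,3\}\times G$.
\end{lemma}

\begin{proof}
Assign to each atom $\alpha$ a set $K_\alpha\subseteq G$: the set $\{\varphi(u)\}$ to $u_{12}$ and $u_{23}$, the set $\{\psi(w)\}$ to $w_{13}$, the set $G\setminus\varphi(U)$ to $r_{12}$ and $r_{23}$, the set $G\setminus\psi(W)$ to $r_{13}$, and $G$ to each $o_{ij}$. Put $h(\alpha)=T_{ij}(K_\alpha)$ for $\alpha\in B_{ij}$ and $h(a)=\bigcup_{\alpha\in a}h(\alpha)$.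

The map $u\mapsto u*e$ is injective, so $|U|\le|W|<|G|$ and every $K_\alpha$ is nonempty. Since $\varphi$ and $\psi$ are injective, the sets $K_\alpha$ with $\alpha\in B_{ij}$ partition $G$. Hence the $h(\alpha)$ partition $X\times X$ into nonempty pieces, and $h$ is injective and preserves complements. Composition of relations distributes over unions, so by \eqref{eq:T} it remains to show, for $\alpha\in B_{ij}$ and $\beta\in B_{jl}$, that $K_\alpha K_\beta=\bigcup_{\gamma\in\alpha;\beta}K_\gamma$.

If $(i,j,l)\ne(1,2,3)$, one of the blocks $B_{ij},B_{jl}$ consists of an atom $o$, because the only way to choose both from $B_{12},B_{23},B_{13}$ is $B_{12},B_{23}$. Then one factor is $G$ and the other is nonempty, so both sides equal $G$. For $(i,j,l)=(1,2,3)$ we have $\varphi(u)\varphi(v)=\psi(u*v)$ and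
\begin{align*}
\varphi(u)\,(G\setminus\varphi(U))&=G\setminus\{\psi(u*v):v\in U\},\\
(G\setminus\varphi(U))\,\varphi(v)&=G\setminus\{\psi(u*v):u\in U\},
\end{align*}
which match the first, second and fourth rule. Finally $(G\setminus\varphi(U))(G\setminus\varphi(U))=G$: given $k\in G$, the conditions $g\notin\varphi(U)$ and $g^{-1}k\notin\varphi(U)$ exclude at most $2|U|<|G|$ elements $g$, and any remaining $g$ gives $k=g\cdot g^{-1}k$. This last step is where the size of $G$ is needed.
\end{proof}

\subsection{Three families of elements}

An arbitrary representation is only required to preserve $-$ and $;$. It need not preserve unions, so we cannot treat the images of the atoms as a partition of $\top$, and all information has to be extracted from equations in $-$ and $;$. We want elements $f_u,g_v,c_w$ that play the roles of $u_{12},v_{23},w_{13}$ and satisfy equations of two kinds. First, $f_u;g_v=c_{u*v}$, and complementing one factor should complement the product; this says that in a triangle two labels determine the third. Second, $f_u;\mathbf 1=\mathbf 1$, and the like for $c_w$; this says that every edge can be subdivided with a prescribed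 label on one half. The singletons fail on both counts: $\{u_{12}\};(-\{v_{23}\})$ and $\{u_{12}\};\mathbf 1$ are contained in $B_{11}\cup B_{12}\cup B_{13}$. We therefore pad them with whole blocks:
\begin{gather*}
f_u=\{u_{12}\}\cup B_{21}\cup B_{23}\cup B_{31}\cup B_{33},\qquad
g_v=\{v_{23}\}\cup B_{11}\cup B_{12}\cup B_{31}\cup B_{32},\\
c_w=\{w_{13}\}\cup B_{21}\cup B_{22}\cup B_{31}\cup B_{32}.
\end{gather*}
It is convenient to write $a\in A(P)$ as the matrix with entries $a\cap B_{ij}$, using $\bullet$ for the whole block, $0$ for the empty set, $u$ for a singleton such as $\{u_{12}\}$ and $\hat u$ for the rest of its block, which is nonempty since it contains the atom $r_{ij}$: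
\begin{gather*}
f_u=\begin{pmatrix}0&u&0\\ \bullet&0&\bullet\\ \bullet&0&\bullet\end{pmatrix},\qquad
g_v=\begin{pmatrix}\bullet&\bullet&0\\ 0&0&v\\ \bullet&\bullet&0\end{pmatrix},\qquad
c_w=\begin{pmatrix}0&0&w\\ \bullet&\bullet&0\\ \bullet&\bullet&0\end{pmatrix},\\
-f_u=\begin{pmatrix}\bullet&\hat u&\bullet\\ 0&\bullet&0\\ 0&\bullet&0\end{pmatrix},\qquad
-g_v=\begin{pmatrix}0&0&\bullet\\ \bullet&\bullet&\hat v\\ 0&0&\bullet\end{pmatrix},\qquad
-c_w=\begin{pmatrix}\bullet&\bullet&\hat w\\ 0&0&\bullet\\ 0&0&\bullet\end{pmatrix}.
\end{gather*}

\begin{lemma}\label{lem:eq}
For all $u,v\in U$ and $w\in W$,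
\begin{gather}
f_u;g_v=c_{u*v},\qquad f_u;(-g_v)=-c_{u*v},\qquad (-f_u);g_v=-c_{u*v},\label{eq:E1}\\
f_u;\mathbf 1=c_w;\mathbf 1=\mathbf 1;c_w=\mathbf 1,\qquad f_u;\mathbf 0=c_w;\mathbf 0=\mathbf 0;c_w=\mathbf 0.\label{eq:E2}
\end{gather}
\end{lemma}

\begin{proof}
The entry $(i,l)$ of $a;b$ is the union over $j$ of $(a\cap B_{ij});(b\cap B_{jl})$. For $(i,j,l)\ne(1,2,3)$ the $j$-th term is $B_{il}$ if both factors are nonempty and $\emptyset$ otherwise. For $(i,j,l)=(1,2,3)$ we need four products. We have $\{u_{12}\};\{v_{23}\}=\{(u*v)_{13}\}$ and $\{u_{12}\};B_{23}=B_{13}$. Next,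
\[
\{u_{12}\};(B_{23}\setminus\{v_{23}\})=\{(u*v')_{13}:v'\ne v\}\cup\bigl(B_{13}\setminus\{(u*v')_{13}:v'\in U\}\bigr),
\]
and this equals $B_{13}\setminus\{(u*v)_{13}\}$ by left cancellation; without it the first set could contain $(u*v)_{13}$. In the same way $(B_{12}\setminus\{u_{12}\});\{v_{23}\}=B_{13}\setminus\{(u*v)_{13}\}$ by right cancellation.

Write $w_0=u*v$. In a product $f_u;b$, row $1$ arises through $j=2$ only, from row $2$ of $b$, while rows $2$ and $3$ arise through $j=1,3$ and have $\bullet$ exactly in the columns where row $1$ or row $3$ of $b$ is nonzero. For $b=g_v$ this gives the row $(0,0,w_0)$ followed twice by $(\bullet,\bullet,0)$, which is $c_{w_0}$. For $b=-g_v$ it gives $(\bullet,\bullet,\hat w_0)$ followed twice by $(0,0,\bullet)$, which is $-c_{w_0}$. For $b=\mathbf 1$ all entries are $\bullet$. In $(-f_u);g_v$, row $1$ receives $(\bullet,\bullet,0)$ through $j=1,3$ and $(0,0,\hat w_0)$ through $j=2$, and rows $2$ and $3$ arise through $j=2$ only and equal $(0,0,\bullet)$; the total is $-c_{w_0}$.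

Every row of $c_w$ has a nonzero entry in a column $j\ne2$, so $c_w;\mathbf 1=\mathbf 1$. Columns $1$ and $2$ of $c_w$ are nonzero in row $3$ and column $3$ is nonzero in row $1$, so $\mathbf 1;c_w=\mathbf 1$. Products with $\mathbf 0$ are empty unions.
\end{proof}

The analysis of representations in Sections~\ref{sec:local}, \ref{sec:walks} and \ref{sec:finite} uses about $A(P)$ only \eqref{eq:E1}, \eqref{eq:E2}, the equation $\mathbf 0=-\mathbf 1$ and the fact that $c_w\ne c_{w'}$ for $w\ne w'$.

\section{The quadrangle lemma}\label{sec:local}

Let $h:A(P)\to\wp(\top)$ be a representation with $\top$ an arbitrary transitive relation on $X$. Write $p\to q$ for $(p,q)\in\top$, and $p\preceq q$ if $p=q$ or $p\to q$. By transitivity $\preceq$ is a preorder, and $p\preceq p'\to q'\preceq q$ implies $p\to q$. Every pair in some $h(a)$ is an edge of $\top$.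

\begin{lemma}[Insertion]\label{lem:ins}
Let $p\to q$, $u\in U$ and $w\in W$. Then there are points $m,q',p'$ with
\[
(p,m)\in h(f_u),\ m\to q;\qquad (p,q')\in h(c_w),\ q'\to q;\qquad p\to p',\ (p',q)\in h(c_w).
\]
\end{lemma}

\begin{proof}
The definition of a representation does not single out $\mathbf 1$, but $\mathbf 0=-\mathbf 1$ gives $\top=h(\mathbf 1)\cup h(\mathbf 0)$. By \eqref{eq:E2}, $\top=h(f_u);h(\mathbf 1)\cup h(f_u);h(\mathbf 0)=h(f_u);\top$. The other equations in \eqref{eq:E2} give $\top=h(c_w);\top$ and $\top=\top;h(c_w)$ by the same computation.
\end{proof}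

\begin{lemma}[Cancellation]\label{lem:canc}
Let $p\to m\to q$ and $u,v\in U$.
\begin{enumerate}
\item[(a)] If $(p,m)\in h(f_u)$, then $(m,q)\in h(g_v)\iff(p,q)\in h(c_{u*v})$.
\item[(b)] If $(m,q)\in h(g_v)$, then $(p,m)\in h(f_u)\iff(p,q)\in h(c_{u*v})$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both parts the forward implication is $f_u;g_v=c_{u*v}$. In (a), if $(m,q)\notin h(g_v)$, then $(m,q)\in h(-g_v)$ because $m\to q$, so $(p,q)\in h(f_u;(-g_v))=\top\setminus h(c_{u*v})$. In (b), if $(p,m)\notin h(f_u)$, then $(p,m)\in h(-f_u)$ because $p\to m$, so $(p,q)\in h((-f_u);g_v)=\top\setminus h(c_{u*v})$.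
\end{proof}

Cancellation is available only for triangles all of whose sides are edges of $\top$; about a pair outside $\top$ the complement says nothing. This is the difficulty of the non-square case.

To see what insertion and cancellation should yield, consider the representation of Lemma~\ref{lem:grouprep}, identify $U$ and $W$ with subsets of $G$, and view points $p\in X_1$, $q\in X_3$ as group elements, so that $(p,q)\in h(c_w)$ means $p^{-1}q=w$. If $p^{-1}q=uv$ and $p'^{-1}q=u'v$, then $pu=qv^{-1}=p'u'$. Calling this element $m$, for any $q'$ the statements $p^{-1}q'=uv'$ and $p'^{-1}q'=u'v'$ are both equivalent to $m^{-1}q'=v'$. In an arbitrary representation the midpoint $m$ comes from insertion, and cancellation requires it to lie above both of $p,p'$ and below both of $q,q'$. A point inserted into an edge is known to lie only between the ends of that edge. So we need $p,p'$ to be comparable and $q,q'$ to be comparable, and we insert into the innermost of the four edges.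

\begin{definition}
A pair $(L,Q)$ of subsets of $X$ is \emph{admissible} if any two points of $L$ are $\preceq$-comparable, any two points of $Q$ are $\preceq$-comparable, and $s\to q$ for all $s\in L$, $q\in Q$.
\end{definition}

\begin{lemma}[Quadrangle lemma]\label{lem:quad}
Let $(L,Q)$ be admissible, $p,p'\in L$, $q,q'\in Q$ and $u,u',v,v'\in U$. If $(p,q)\in h(c_{u*v})$ and $(p',q)\in h(c_{u'*v})$, then
\[
(p,q')\in h(c_{u*v'})\iff(p',q')\in h(c_{u'*v'}).
\]
\end{lemma}

\begin{proof}
The statement is symmetric under exchanging $(p,u)$ with $(p',u')$, so we may assume $p\preceq p'$. Choose $q^-\in\{q,q'\}$ with $q^-\preceq q$ and $q^-\preceq q'$. Since $p'\to q^-$, insertion gives $m$ with $(p',m)\in h(f_{u'})$ and $m\to q^-$. By transitivity $p\to m$, $m\to q$ and $m\to q'$. Lemma~\ref{lem:canc}(a) in the triangle $p',m,q$ gives $(m,q)\in h(g_v)$, and then Lemma~\ref{lem:canc}(b) in the triangle $p,m,q$ gives $(p,m)\in h(f_u)$. Now Lemma~\ref{lem:canc}(a), in the triangles $p,m,q'$ and $p',m,q'$, shows that both sides of the equivalence hold if and only if $(m,q')\in h(g_{v'})$.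
\end{proof}

From now on only the elements $c_w$ appear. The following example shows the whole method in its smallest instance.

\begin{example}\label{ex:small}
Tables with $|U|\le2$ embed in groups: for $U=\{e,y\}$ cancellation leaves only $y*y=e*e$ or $|W|=3$, and $P$ embeds in $\mathbb Z/2$ or $\mathbb Z/3$. Let $U=\{e,y,z\}$, and let the only coincidences among the nine products be $e*y=y*e$, $e*z=z*e$ and $y*z=e*e$. This table does not embed in a group, since $\varphi(y)\varphi(z)=1$ forces $\varphi(z)\varphi(y)=1$ and so $\psi(z*y)=\psi(e*e)$. We show directly that $A(P)$ has no representation.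

Let $p\to q$ be any edge. Insert $q_0$ with $(p,q_0)\in h(c_{z*e})$ and $q_0\to q$, and then insert $p_1$ with $p\to p_1$ and $(p_1,q_0)\in h(c_{e*e})$. The pair $(\{p,p_1\},\{q_0,q\})$ is admissible; in the group picture $p_1=q_0=pz$. The labels of the edges $(p,q_0)$ and $(p_1,q_0)$ can be read as $z*e$ and $e*e$, and also as $e*z$ and $y*z$. The quadrangle lemma applied to the two readings gives
\begin{align*}
(p,q)\in h(c_{z*y})&\iff(p_1,q)\in h(c_{e*y}),\\
(p,q)\in h(c_{e*e})&\iff(p_1,q)\in h(c_{y*e}).
\end{align*}
Since $e*y=y*e$, the right-hand sides coincide. Hence $h(c_{z*y})=h(c_{e*e})$, which contradicts the injectivity of $h$.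
\end{example}

In the example, the passage from $p$ to $p_1$ simulates multiplication by $z$, and one such step suffices. A general table may fail to embed for a reason that needs a long computation with group relators, and we must simulate all of it.

\section{Walks, descents and the proof of Theorem~\ref{thm:equiv}}\label{sec:walks}

\subsection{The group of a table}

Let $\bar U=\{\bar u:u\in U\}$ be a set of formal inverses. A \emph{word} is a finite sequence of letters from $U\cup\bar U$, and the \emph{formal inverse} $\omega^{-1}$ of a word $\omega$ is obtained by reversing it and exchanging $u$ with $\bar u$. Let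
\[
\Gamma_P=\langle\,U\mid e=1;\ uv=u'v'\text{ whenever }u*v=u'*v'\,\rangle ,
\]
and let $\mathcal R$ be the set of words
\[
u\bar u,\quad \bar uu\quad(u\in U),\qquad e,\quad\bar e,\qquad uv\bar v'\bar u'\quad(u*v=u'*v').
\]
The set $\mathcal R$ is closed under formal inversion. We use two standard facts about presentations. Two words represent the same element of $\Gamma_P$ if and only if they are connected by a finite sequence of insertions and deletions of factors from $\mathcal R$, that is, of moves $\lambda\mu\leftrightarrow\lambda\rho\mu$ with $\rho\in\mathcal R$. And a map from $U$ to a group that satisfies the defining relations extends to a homomorphism from $\Gamma_P$.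

\begin{lemma}\label{lem:sep}
Let $\Theta:\Gamma_P\to G$ be a homomorphism of groups such that $\Theta(uv)\ne\Theta(u'v')$ whenever $u*v\ne u'*v'$. Then $P$ embeds in $G$.
\end{lemma}

\begin{proof}
Put $\varphi(u)=\Theta(u)$ and $\psi(u*v)=\Theta(uv)$. The map $\psi$ is defined on all of $W$ because $*$ is surjective, well defined by the relations of $\Gamma_P$, and injective by hypothesis. We have $\varphi(e)=1$ and $\varphi(u)\varphi(v)=\psi(u*v)$, and $\varphi$ is injective because $\varphi(u)=\psi(u*e)$ and $u\mapsto u*e$ is injective.
\end{proof}

So for (i)$\Rightarrow$(iii) it suffices to show that $uv=u'v'$ in $\Gamma_P$ forces $h(c_{u*v})=h(c_{u'*v'})$.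

\subsection{Walks in an admissible pair}

Fix a representation $h$ and an admissible pair $(L,Q)$. For $u\in U$ put
\[
C_u=h(c_{u*e})=h(c_{e*u}).
\]
For $s,t\in L$ and $u\in U$ define
\begin{align*}
s\xrightarrow{u}t\ &:\iff\ \text{there is } q\in Q \text{ with }(s,q)\in C_u\text{ and }(t,q)\in C_e,\\
s\xrightarrow{\bar u}t\ &:\iff\ t\xrightarrow{u}s,\\
s\equiv t\ &:\iff\ \text{for all } q\in Q \text{ and } y\in U,\ (s,q)\in C_y\Leftrightarrow(t,q)\in C_y .
\end{align*}
In the representation of Lemma~\ref{lem:grouprep} with $L=X_1$ and $Q=X_3$, the relation $(1,g)\xrightarrow{u}(1,g')$ means $g'=g\varphi(u)$ and $\equiv$ is equality. In general equality is too much to ask: if $\top$ is a strict order, a step by $u$ followed by a step by $\bar u$, both made by insertion, ends strictly above its starting point. The equivalence relation $\equiv$ is the substitute. The relations $\xrightarrow{\ell}$ are defined through the $C_y$ and $Q$ alone, so they are invariant under $\equiv$ in both arguments.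

A \emph{walk} from $s_0$ to $s_n$ \emph{reading} the word $\ell_1\cdots\ell_n$ is a sequence $s_0,\dots,s_n$ in $L$ with $s_{k-1}\xrightarrow{\ell_k}s_k$ for all $k$. Reversing a walk that reads $\omega$ gives a walk that reads $\omega^{-1}$.

\begin{lemma}\label{lem:shift}
Let $s,s',t\in L$, $q\in Q$ and $u,v\in U$.
\begin{enumerate}
\item[(a)] If $(s,q)\in C_u$ and $(t,q)\in C_u$, then $s\equiv t$.
\item[(b)] If $s\xrightarrow{u}s'$, then $(s,q)\in h(c_{u*v})\iff(s',q)\in C_v$.
\item[(c)] If $s\xrightarrow{u}s'\xrightarrow{v}t$, then $(s,q)\in h(c_{u*v})\iff(t,q)\in C_e$.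
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both edges lie in $h(c_{e*u})$, so Lemma~\ref{lem:quad} gives $(s,q')\in h(c_{e*y})\Leftrightarrow(t,q')\in h(c_{e*y})$ for all $q'\in Q$ and $y\in U$.

(b) Take $q_1\in Q$ with $(s,q_1)\in h(c_{u*e})$ and $(s',q_1)\in h(c_{e*e})$. Lemma~\ref{lem:quad} gives $(s,q)\in h(c_{u*v})\Leftrightarrow(s',q)\in h(c_{e*v})$.

(c) Apply (b) twice: $(s,q)\in h(c_{u*v})\Leftrightarrow(s',q)\in C_v=h(c_{v*e})\Leftrightarrow(t,q)\in C_e$. The first step produces $h(c_{e*v})$ and the second consumes $h(c_{v*e})$; here the condition $e*v=v*e$ is what allows steps to be concatenated.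
\end{proof}

\begin{lemma}\label{lem:relators}
If a walk from $s$ to $t$ reads a word in $\mathcal R$, then $s\equiv t$.
\end{lemma}

\begin{proof}
\emph{The word $u\bar u$.} We have $s\xrightarrow{u}s_1$ and $t\xrightarrow{u}s_1$. Take $q\in Q$ with $(s,q)\in C_u$ and $(s_1,q)\in C_e$. Lemma~\ref{lem:shift}(b) gives $(t,q)\in h(c_{u*e})=C_u$, and Lemma~\ref{lem:shift}(a) gives $s\equiv t$.

\emph{The word $\bar uu$.} We have $s_1\xrightarrow{u}s$ and $s_1\xrightarrow{u}t$. By Lemma~\ref{lem:shift}(b), for all $q\in Q$ and $y\in U$ both $(s,q)\in C_y$ and $(t,q)\in C_y$ are equivalent to $(s_1,q)\in h(c_{u*y})$.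

\emph{The words $e$ and $\bar e$.} If $s\xrightarrow{e}t$, some $q\in Q$ has $(s,q),(t,q)\in C_e$, and Lemma~\ref{lem:shift}(a) applies. For $\bar e$ exchange $s$ and $t$.

\emph{The word $uv\bar v'\bar u'$ with $u*v=u'*v'$.} We have $s\xrightarrow{u}s_1\xrightarrow{v}s_2$ and $t\xrightarrow{u'}s_3\xrightarrow{v'}s_2$. The step $s_1\xrightarrow{v}s_2$ provides $q\in Q$ with $(s_2,q)\in C_e$. By Lemma~\ref{lem:shift}(c), $(s,q)\in h(c_{u*v})$ and $(t,q)\in h(c_{u'*v'})=h(c_{u*v})$. The step $s\xrightarrow{u}s_1$ provides $q_1\in Q$ with $(s,q_1)\in h(c_{u*e})$. Lemma~\ref{lem:quad}, applied to the edges $(s,q)$ and $(t,q)$, both read as $u*v$, gives $(t,q_1)\in h(c_{u*e})$. So $(s,q_1),(t,q_1)\in C_u$, and $s\equiv t$ by Lemma~\ref{lem:shift}(a).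
\end{proof}

Say that $\omega$ \emph{reduces} to $\omega'$ if $\omega'$ arises from $\omega$ by successively deleting factors from $\mathcal R$. For example, $\omega\omega^{-1}$ and $\omega^{-1}\omega$ reduce to the empty word, by deleting factors $u\bar u$, $\bar uu$ from the middle outward.

\begin{lemma}\label{lem:delete}
Suppose a walk from $s$ to $t$ reads $\omega$, and $\omega$ reduces to $\omega'$. If $\omega'$ is nonempty, there is a walk from $s$ to $t$ reading $\omega'$. If $\omega'$ is empty, then $s\equiv t$.
\end{lemma}

\begin{proof}
If $\omega$ is empty, then $s=t$. Otherwise it suffices, by induction, to treat one deletion, $\omega=\lambda\rho\mu$ and $\omega'=\lambda\mu$. Let $s_1,s_2$ be the points of the walk just before and just after $\rho$, so $s_1\equiv s_2$ by Lemma~\ref{lem:relators}. If $\mu$ is nonempty, its first step $s_2\xrightarrow{\ell}s_3$ gives $s_1\xrightarrow{\ell}s_3$ by invariance, and we cut out the part of the walk between $s_1$ and $s_3$. If $\mu$ is empty and $\lambda$ is not, then $s_2=t$, and the last step $s_0\xrightarrow{\ell}s_1$ of $\lambda$ gives $s_0\xrightarrow{\ell}t$. If both are empty, $s=s_1\equiv s_2=t$.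
\end{proof}

\subsection{Descents}

It remains to produce walks. Each step needs two new points, and the new points must form an admissible pair with the old ones. As in Example~\ref{ex:small}, this is achieved by always inserting into the most recent edge.

Let $p\to q$ and let $\ell_0\ell_1\cdots\ell_{N-1}$ be a word, $N\ge0$. Put $(y_i,z_i)=(u,e)$ if $\ell_i=u$ and $(y_i,z_i)=(e,u)$ if $\ell_i=\bar u$. Set $p_0=p$ and $q_{-1}=q$. Given $p_i\to q_{i-1}$, Lemma~\ref{lem:ins} yields a point $q_i$ and then a point $p_{i+1}$ with
\[
(p_i,q_i)\in C_{y_i},\quad q_i\to q_{i-1},\qquad p_i\to p_{i+1},\quad(p_{i+1},q_i)\in C_{z_i}.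
\]
Any such system of points is a \emph{descent} from $(p,q)$ \emph{reading} the word, and $(p_N,q_{N-1})$ is its \emph{last edge}; see Figure~\ref{fig:descent}. A descent reading any prescribed word exists, an initial part of a descent is a descent, and a descent can be continued by any further word.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (p0) at (0,0) {$p_0$};
\node (p1) at (2.4,0) {$p_1$};
\node (p2) at (4.8,0) {$p_2$};
\node (p3) at (7.2,0) {$p_3$};
\node (qm) at (-1.2,1.8) {$q_{-1}$};
\node (q0) at (1.2,1.8) {$q_0$};
\node (q1) at (3.6,1.8) {$q_1$};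
\node (q2) at (6,1.8) {$q_2$};
\draw[->] (p0) -- (p1);
\draw[->] (p1) -- (p2);
\draw[->] (p2) -- (p3);
\draw[->] (q0) -- (qm);
\draw[->] (q1) -- (q0);
\draw[->] (q2) -- (q1);
\draw[->] (p0) -- (qm);
\draw[->] (p0) -- node[left] {$y_0$} (q0);
\draw[->] (p1) -- node[left] {$z_0$} (q0);
\draw[->] (p1) -- node[left] {$y_1$} (q1);
\draw[->] (p2) -- node[left] {$z_1$} (q1);
\draw[->] (p2) -- node[left] {$y_2$} (q2);
\draw[->] (p3) -- node[left] {$z_2$} (q2);
\end{tikzpicture}
\caption{A descent of length three from the edge $(p_0,q_{-1})$. Every arrow is an edge of $\top$, and an arrow labeled $y$ lies in $C_y$. The points are chosen in the order $q_0,p_1,q_1,p_2,q_2,p_3$, each by subdividing the slanted edge obtained just before.}\label{fig:descent}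
\end{figure}

\begin{lemma}\label{lem:descent}
For a descent as above, $L=\{p_0,\dots,p_N\}$ and $Q=\{q_{-1},\dots,q_{N-1}\}$ form an admissible pair, and $p_0,\dots,p_N$ is a walk reading $\ell_0\cdots\ell_{N-1}$ with respect to it.
\end{lemma}

\begin{proof}
We have $p_0\preceq p_1\preceq\dots\preceq p_N\to q_{N-1}\preceq\dots\preceq q_0\preceq q_{-1}$, so the pair is admissible by transitivity. If $\ell_i=u$, then $(p_i,q_i)\in C_u$ and $(p_{i+1},q_i)\in C_e$, so $p_i\xrightarrow{u}p_{i+1}$. If $\ell_i=\bar u$, then $(p_{i+1},q_i)\in C_u$ and $(p_i,q_i)\in C_e$, so $p_{i+1}\xrightarrow{u}p_i$.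
\end{proof}

A derivation of $uv=u'v'$ in $\Gamma_P$ uses insertions as well as deletions, while Lemma~\ref{lem:delete} simulates only deletions: inserting a relator in the middle of a walk would need new points, and nothing makes them comparable with the later points of the walk. The remedy is to perform all insertions in advance, by reading a single long word that reduces both to $uv$ and to $u'v'$.

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(iii)$\Rightarrow$(ii). If $P$ embeds in $G$, it embeds in the countable subgroup $G_0$ generated by $\varphi(U)$, which contains $\psi(W)$ because $*$ is surjective. Hence $P$ embeds in the countably infinite group $G_0\times\mathbb Z$, and Lemma~\ref{lem:grouprep} gives a square representation over a countably infinite base. The implication (ii)$\Rightarrow$(i) is trivial.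

(i)$\Rightarrow$(iii). Let $h$ be a representation and suppose $uv=u'v'$ in $\Gamma_P$. Choose words $\omega_0=uv,\ \omega_1,\dots,\omega_n=u'v'$, consecutive ones differing by the insertion or deletion of a factor from $\mathcal R$, and put
\[
\Omega=\omega_0\,(\omega_1^{-1}\omega_1)\cdots(\omega_n^{-1}\omega_n)=(\omega_0\omega_1^{-1})(\omega_1\omega_2^{-1})\cdots(\omega_{n-1}\omega_n^{-1})\,\omega_n .
\]
The first bracketing shows that $\Omega$ reduces to $\omega_0$. For the second, if $\{\omega_{i-1},\omega_i\}=\{\lambda\mu,\lambda\rho\mu\}$ with $\rho\in\mathcal R$, then $\omega_{i-1}\omega_i^{-1}$ is $\lambda\mu\mu^{-1}\rho^{-1}\lambda^{-1}$ or $\lambda\rho\mu\mu^{-1}\lambda^{-1}$. Reducing $\mu\mu^{-1}$, deleting $\rho^{-1}$ or $\rho$, and reducing $\lambda\lambda^{-1}$ leaves the empty word. So $\Omega$ reduces to $\omega_n$.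

Let $p\to q$ be any edge. Take a descent from $(p,q)$ reading $\Omega$, with last edge $(t,q')$, and work in the admissible pair of Lemma~\ref{lem:descent}, in which $p,t\in L$ and $q\in Q$. By Lemma~\ref{lem:delete} there are walks from $p$ to $t$ reading $uv$ and reading $u'v'$. By Lemma~\ref{lem:shift}(c),
\[
(p,q)\in h(c_{u*v})\iff(t,q)\in C_e\iff(p,q)\in h(c_{u'*v'}).
\]
Thus $h(c_{u*v})=h(c_{u'*v'})$, and injectivity of $h$ gives $u*v=u'*v'$. Lemma~\ref{lem:sep} with $\Theta$ the identity map shows that $P$ embeds in $\Gamma_P$.
\end{proof}

\section{Undecidability of representability}\label{sec:undec}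

We now reduce questions about groups to the embeddability of tables. Let $S=\{x_1,x_1^{-1},\dots,x_k,x_k^{-1}\}$ be an alphabet. An assignment of elements of a group $G$ to $x_1,\dots,x_k$ gives every word $\mu$ over $S$ a \emph{value} in $G$. Every equation of group theory in $x_1,\dots,x_k$ is equivalent to one of the form $\mu=1$, so we take a quantifier-free formula $\chi$ to be a Boolean combination of such equations. It is \emph{satisfiable} in $G$ if some assignment makes it true.

The truth of $\chi$ under an assignment depends on finitely many group elements and on finitely many products among them, namely those met when the words of $\chi$ are evaluated letter by letter. A table can record them. Let $M$ be the finite set consisting of the empty word $\varepsilon$, the letters of $S$ and all prefixes of words occurring in $\chi$.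

\begin{definition}
A \emph{$\chi$-table} is a table $P=(U,e,W,*)$ with a surjection $\pi:M\to U$ such that
\begin{enumerate}
\item[(1)] $\pi(\varepsilon)=e$;
\item[(2)] $\pi(\mu)*\pi(s)=\pi(\mu s)*e$ whenever $s\in S$ and $\mu,\mu s\in M$;
\item[(3)] $\pi(x_i)*\pi(x_i^{-1})=e*e$ for all $i$;
\item[(4)] $\chi$ evaluates to true when each equation $\mu=1$ is read as $\pi(\mu)=e$.
\end{enumerate}
\end{definition}

Up to isomorphism there are finitely many $\chi$-tables, and they can be listed effectively: $U$ is a quotient set of $M$, $W$ is a quotient set of $U\times U$, and the conditions can be tested.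

\begin{lemma}\label{lem:chi}
The formula $\chi$ is satisfiable in some group if and only if some $\chi$-table embeds in some group. The same holds with ``finite group'' in both places.
\end{lemma}

\begin{proof}
If an assignment in $G$ satisfies $\chi$, let $\pi(\mu)$ be the value of $\mu\in M$, and take $U=\pi(M)$, $e=1$, $W=UU$ and $*$ the multiplication of $G$. This is a $\chi$-table embedded in $G$ by the inclusion maps.

Conversely, let a $\chi$-table embed in $G$ via $\varphi,\psi$, and assign $\varphi(\pi(x_i))$ to $x_i$. By (3), $\varphi(\pi(x_i))\varphi(\pi(x_i^{-1}))=\psi(e*e)=\varphi(e)\varphi(e)=1$, so $\varphi(\pi(s))$ is the value of $s$ for every $s\in S$. By (2), $\varphi(\pi(\mu))\varphi(\pi(s))=\psi(\pi(\mu s)*e)=\varphi(\pi(\mu s))$. Since $M$ is closed under prefixes, induction on the length, starting from (1), shows that the value of $\mu\in M$ is $\varphi(\pi(\mu))$. This is $1$ if and only if $\pi(\mu)=e$, because $\varphi$ is injective. By (4), $\chi$ holds.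
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \cite{Novikov,Boone} there is a finitely presented group $\Gamma=\langle x_1,\dots,x_k\mid\gamma_1,\dots,\gamma_l\rangle$ with unsolvable word problem: no algorithm decides, for a word $\omega$ over $S$, whether $\omega=1$ in $\Gamma$. Let $\chi_\omega$ be the formula $\gamma_1=1\wedge\dots\wedge\gamma_l=1\wedge\neg(\omega=1)$. If $\omega\ne1$ in $\Gamma$, the generators satisfy $\chi_\omega$ in $\Gamma$. If an assignment in a group $G$ satisfies $\chi_\omega$, it extends to a homomorphism $\Gamma\to G$ that does not send $\omega$ to $1$. So $\omega\ne1$ in $\Gamma$ if and only if $\chi_\omega$ is satisfiable in a group. By Lemma~\ref{lem:chi} and Theorem~\ref{thm:equiv}, this holds if and only if $A(P)\in R(-,;)$ for at least one of the finitely many, effectively listed $\chi_\omega$-tables $P$. An algorithm for the representation problem would therefore solve the word problem of $\Gamma$.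

For the upper bound, let $A$ be a finite algebra, and consider the finite first-order theory in binary predicates $\top$ and $H_a$ ($a\in A$) saying that $\top$ is transitive, $H_a\subseteq\top$, $H_{-a}=\top\setminus H_a$, $H_{a;b}=H_a;H_b$, and, for $a\ne b$, that some pair lies in exactly one of $H_a,H_b$. Its models are the representations of $A$ over a nonempty base, and a point can always be added to a base without changing $\top$ or $h$. By the completeness theorem, $A\notin R(-,;)$ if and only if a contradiction is derivable from this theory, and a search through derivations halts exactly in that case. So the set of finite algebras in $R(-,;)$ is co-r.e.; being undecidable, it is not r.e.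
\end{proof}

\section{Finite bases}\label{sec:finite}

Given a representation over a finite base, Theorem~\ref{thm:equiv} embeds $P$ in $\Gamma_P$, which may be infinite. To obtain a finite group we want the steps $\xrightarrow{u}$ to act as permutations of a finite set of $\equiv$-classes. This needs a single admissible pair in which every step can be taken from every relevant point, whereas so far each word had its own descent and its own pair, and points of different descents need not be comparable. Finiteness repairs this. Along a descent the set of points lying between the ends of the last edge can only shrink; once it has minimal size, all later points of all continuations turn out to be comparable.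

\begin{lemma}\label{lem:finsep}
Let $h$ be a representation of $A(P)$ over a finite base, and let $u*v\ne u'*v'$. Then there is a homomorphism $\theta$ from $\Gamma_P$ to a finite group with $\theta(uv)\ne\theta(u'v')$.
\end{lemma}

\begin{proof}
By injectivity of $h$, after possibly exchanging $(u,v)$ with $(u',v')$, there is $(p,q)\in h(c_{u*v})\setminus h(c_{u'*v'})$.

\emph{The admissible pair.} For an edge $s\to t$ let $I(s,t)=\{m\in X:s\preceq m\preceq t\}$, a finite set containing $s$ and $t$. Among all descents from $(p,q)$ choose one, $D$, whose last edge $(p_k,q_{k-1})$ has $I=I(p_k,q_{k-1})$ of minimal size, and let $\delta$ be the word it reads. Consider a descent continuing $D$ and one of its edges $(p_i,q_{i-1})$ with $i\ge k$. Since $p_k\preceq p_i$ and $q_{i-1}\preceq q_{k-1}$, we have $I(p_i,q_{i-1})\subseteq I$. The edge $(p_i,q_{i-1})$ is the last edge of a descent from $(p,q)$, so minimality gives $I(p_i,q_{i-1})=I$. As $p_k,q_{k-1}\in I$, we get $p_i\preceq p_k$ and $q_{k-1}\preceq q_{i-1}$.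

Let $L_0$ be the set of all points $p_i$ with $i\ge k$, and $Q_0$ the set of all points $q_i$ with $i\ge k-1$, that occur in descents continuing $D$, including $D$ itself. We have shown $p_k\preceq s\preceq p_k$ for $s\in L_0$ and $q_{k-1}\preceq t\preceq q_{k-1}$ for $t\in Q_0$. Put
\[
L=\{p_0,\dots,p_k\}\cup L_0,\qquad Q=\{q_{-1},\dots,q_{k-1}\}\cup Q_0 .
\]
Every $s\in L$ satisfies $s\preceq p_k\preceq s'$ for all $s'\in L_0$, and the points $p_0,\dots,p_k$ are pairwise comparable, so any two points of $L$ are comparable. Every $t\in Q$ satisfies $t'\preceq q_{k-1}\preceq t$ for all $t'\in Q_0$, and the points $q_{-1},\dots,q_{k-1}$ are pairwise comparable, so any two points of $Q$ are comparable. Finally $s\preceq p_k\to q_{k-1}\preceq t$ for $s\in L$, $t\in Q$. So $(L,Q)$ is admissible, and we use $\equiv$ and $\xrightarrow{\ell}$ with respect to it. Every descent continuing $D$ has its points in $L$ and $Q$, so its points $p_0,p_1,\dots$ form a walk as in Lemma~\ref{lem:descent}.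

\emph{The permutations.} For $s\in L_0$ and any letter $\ell$ there is $s'\in L_0$ with $s\xrightarrow{\ell}s'$: write $s=p_i$ in a descent continuing $D$, cut the descent at the edge $(p_i,q_{i-1})$ and continue it by $\ell$. Let $[s]$ denote the class of $s$ in the finite set $L_0/{\equiv}$. For $y\in U$ define $[s]\theta_y=[s']$ when $s\xrightarrow{y}s'$ with $s,s'\in L_0$. By invariance under $\equiv$ the condition depends only on the classes. If $s\xrightarrow{y}s'$ and $s\xrightarrow{y}s''$, the walk $s',s,s''$ reads $\bar yy$, so $s'\equiv s''$ by Lemma~\ref{lem:relators}; thus $\theta_y$ is a well-defined map, defined everywhere. If $s\xrightarrow{y}t$ and $s'\xrightarrow{y}t$, the walk $s,t,s'$ reads $y\bar y$, so $s\equiv s'$; thus $\theta_y$ is injective, hence a permutation. We let permutations act on the right.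

By Lemma~\ref{lem:relators}, $\theta_e$ is the identity. If $y*z=y'*z'$ and $s\in L_0$, take a walk $s\xrightarrow{y}s_1\xrightarrow{z}s_2\xrightarrow{\bar z'}s_3\xrightarrow{\bar y'}t$ in $L_0$. Then $s\equiv t$ by Lemma~\ref{lem:relators}, and $t\xrightarrow{y'}s_3\xrightarrow{z'}s_2$, so $[s]\theta_{y'}\theta_{z'}=[t]\theta_{y'}\theta_{z'}=[s_2]=[s]\theta_y\theta_z$. Hence $y\mapsto\theta_y$ extends to a homomorphism $\theta:\Gamma_P\to\operatorname{Sym}(L_0/{\equiv})$.

\emph{Separation.} The information that distinguishes $u*v$ from $u'*v'$ sits at the point $p$, which need not lie in $L_0$; we find a point of $L_0$ equivalent to it. Continue $D$ by reading $\delta^{-1}$, and let $s\in L_0$ be the first coordinate of the last edge. The walk from $p$ to $s$ reads $\delta\delta^{-1}$, so $p\equiv s$ by Lemma~\ref{lem:delete}. Suppose $\theta(uv)=\theta(u'v')$. Take $s\xrightarrow{u}s_1\xrightarrow{v}t$ and $s\xrightarrow{u'}s_1'\xrightarrow{v'}t'$ in $L_0$. Then $[t]=[t']$, and by invariance $p\xrightarrow{u}s_1\xrightarrow{v}t$ and $p\xrightarrow{u'}s_1'\xrightarrow{v'}t$. Since $q=q_{-1}\in Q$, Lemma~\ref{lem:shift}(c) turns $(p,q)\in h(c_{u*v})$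 into $(t,q)\in C_e$ and this into $(p,q)\in h(c_{u'*v'})$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
If $P$ embeds in a finite group $G$, it embeds in $G\times\mathbb Z/n$ with $n>2|W|$, and Lemma~\ref{lem:grouprep} gives a square representation over a finite base. If $A(P)$ has any representation over a finite base, let $\Theta$ be the product of the homomorphisms of Lemma~\ref{lem:finsep} over the finitely many quadruples $(u,v,u',v')$ with $u*v\ne u'*v'$. It maps $\Gamma_P$ to a finite group and satisfies the hypothesis of Lemma~\ref{lem:sep}, so $P$ embeds in a finite group. This proves the equivalences.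

The universal theory of finite groups is the set of sentences $\forall x_1\cdots\forall x_k\,\neg\chi$, with $\chi$ quantifier-free, that hold in all finite groups. Such a sentence fails in some finite group if and only if $\chi$ is satisfiable in a finite group. By Lemma~\ref{lem:chi} and the equivalences, this holds if and only if $A(P)$ has a representation over a finite base for one of the finitely many listed $\chi$-tables $P$. An algorithm for representability over a finite base would thus decide the universal theory of finite groups, contrary to \cite{Slob}. Finally, for each finite $X$ there are finitely many candidates for $\top$ and $h$, each of which can be tested, so the set of finite algebras with a representation over a finite base is r.e.; being undecidable, it is not co-r.e.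
\end{proof}

\section{Further symbols and restricted maximal relations}\label{sec:sig}

The representation of Lemma~\ref{lem:grouprep} is square and respects the Boolean structure of $A(P)$, so all symbols of Theorem~\ref{thm:sig} other than $1'$ come for free. The identity relation, however, is not the image of an element of $A(P)$, because $h(o_{ii})$ is all of $X_i\times X_i$. We split each $o_{ii}$ into an atom for the identity on $X_i$ and an atom for the remainder.

Define blocks $B'_{ii}=\{\iota_i,d_i\}$ and $B'_{ij}=B_{ij}$ for $i\ne j$. Let $A'(P)$ be the power set of $\bigcup B'_{ij}$, with composition again defined as the union of the products of atoms. For $\alpha\in B'_{ij}$ put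
\begin{align*}
\iota_i;\alpha=\alpha;\iota_j&=\{\alpha\},\\
d_i;\alpha=\alpha;d_j&=B'_{ij}\setminus\{\alpha\} &&\text{if $\alpha$ has the form $u_{12}$, $u_{23}$ or $w_{13}$},\\
d_i;\alpha=\alpha;d_j&=B'_{ij} &&\text{if $\alpha$ is $r_{ij}$, $o_{ij}$ or $d_i$}.
\end{align*}
For $\alpha\in B'_{ij}$ and $\beta\in B'_{j'l}$ with $j\ne j'$ put $\alpha;\beta=\emptyset$. For $\alpha\in B'_{ij}$ and $\beta\in B'_{jl}$ with $i\ne j\ne l$ use Definition~\ref{def:AP}, with $B'_{il}$ in place of $B_{il}$. We regard $A'(P)$ as a $\sigma$-structure by interpreting $0,\top,\cup,\cap,\setminus,\le$ as the Boolean constants, operations and inclusion of the power set and $1'$ as $\{\iota_1,\iota_2,\iota_3\}$.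

\begin{lemma}\label{lem:prime}
\begin{enumerate}
\item[(a)] $A(P)$ is isomorphic to a $(-,;)$-subalgebra of $A'(P)$.
\item[(b)] If $P$ embeds in a group $G$ that is infinite or satisfies $|G|>2|W|$, then the $\sigma$-structure $A'(P)$ has a square representation over the base $\{1,2,3\}\times G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Map $a\in A(P)$ to the set $a'$ obtained by replacing each $o_{ii}\in a$ by the two atoms $\iota_i,d_i$. This map is injective, preserves complements and unions, and sends $B_{ij}$ to $B'_{ij}$, so it suffices to check products of atoms. Products not involving a diagonal block, and products of non-matching atoms, are preserved by definition. For the others, every $\alpha\in B'_{ij}$ satisfies $\{\iota_i,d_i\};\{\alpha\}=B'_{ij}=\{\alpha\};\{\iota_j,d_j\}$: for $\alpha$ of the form $u_{12},u_{23},w_{13}$ the product is $\{\alpha\}\cup(B'_{ij}\setminus\{\alpha\})$, for $\alpha=r_{ij},o_{ij},d_i$ the term with $d$ is already $B'_{ij}$, and for $\alpha=\iota_i$ the product is $\{\iota_i,d_i\}$. This agrees with the rule that a product with $o_{ii}$ is a whole block.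

(b) Keep the sets $K_\alpha$ from the proof of Lemma~\ref{lem:grouprep} for the atoms off the diagonal, put $K_{\iota_i}=\{1\}$ and $K_{d_i}=G\setminus\{1\}$, and define $h$ as there. The $h(\alpha)$ again partition $X\times X$ into nonempty pieces, so $h$ is injective, preserves the Boolean constants and operations, and preserves and reflects inclusion; and $h(1')=\bigcup_iT_{ii}(1)$ is the identity relation on $X$. Products of two atoms off the diagonal were checked in Lemma~\ref{lem:grouprep}. The first two new rules correspond to $\{1\}K=K=K\{1\}$ and $(G\setminus\{1\})k=G\setminus\{k\}=k(G\setminus\{1\})$. For the third, if $|K|\ge2$ and $g\in G$, choose $k\in K$ with $k\ne g$; then $g=(gk^{-1})k=k(k^{-1}g)$ shows $(G\setminus\{1\})K=G=K(G\setminus\{1\})$. The sets $K_\alpha$ for $\alpha=r_{ij},o_{ij},d_i$ omit at most $|W|$ elements of $G$, because $1\le|U|\le|W|$, and for finite $G$ we have $|G|-|W|\ge|W|+1\ge2$.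
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sig}]
(a) If $P$ embeds in a group, it embeds in a countably infinite group, as in the proof of Theorem~\ref{thm:equiv}, and Lemma~\ref{lem:prime}(b) gives a representation of $A'(P)$ with $\top=X\times X\in\mathcal T$. Conversely, a representation of $A'(P)$ with $\top\in\mathcal T$ restricts, by Lemma~\ref{lem:prime}(a), to a representation of the $(-,;)$-algebra $A(P)$ with $\top$ transitive, so $P$ embeds in a group by Theorem~\ref{thm:equiv}. The structure $A'(P)$ is computed from $P$, so the reduction from the word problem in the proof of Theorem~\ref{thm:main} applies with $A'(P)$ in place of $A(P)$.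

(b) If $P$ embeds in a finite group, it embeds in one of order greater than $2|W|$, and Lemma~\ref{lem:prime}(b) gives a representation over a finite base with $\top=X\times X\in\mathcal T$. Conversely, a representation of $A'(P)$ over a finite base restricts to one of $A(P)$, so $P$ embeds in a finite group by Theorem~\ref{thm:finite}. The reduction from the universal theory of finite groups in the proof of Theorem~\ref{thm:finite} applies with $A'(P)$ in place of $A(P)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Boone} Boone, 1959.

\bibitem{Novikov} Novikov, 1955.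

\bibitem{Slob} Slobodsko\u{\i}, \emph{Algebra and Logic} \textbf{20} (1981).

\bibitem{UCL} University College London, \texttt{https://discovery.ucl.ac.uk/\allowbreak id/\allowbreak eprint/\allowbreak 10183636/\allowbreak 1/\allowbreak Semrl\_thesis.pdf}

\end{thebibliography}
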